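# Exactly one increasing solution: a nonlocal boundary value problem and the constant $7/3$

## 1. A guess from the linearization, and three tests by hand

Let $a_1,b_1,c_1,a_2,b_2,c_2$ be positive constants and
$$A=\frac{a_1}{a_2},\qquad B=\frac{b_1}{b_2},\qquad C=\frac{c_1}{c_2}.$$
For a diffusion coefficient $d_2>0$ we look for a function $v\in C^2([0,1])$ and a number $\tau>0$ such that
$$\begin{cases} d_2 v_{xx} + v\left(a_2 - b_2 \frac{\tau}{v} - c_2 v\right) = 0 & \text{in } (0,1), \\ v_x(0) = v_x(1) = 0, \\ v > 0 \ \text{ on } [0,1],\qquad v_x > 0 \ \text{ in } (0,1), \\ \displaystyle\int_0^1 \frac{1}{v}\left(a_1 - b_1 \frac{\tau}{v} - c_1 v\right) dx = 0. \end{cases}\tag{S}$$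
The problem is nonlocal because the last line is an integral condition; it is the one scalar equation that pins down the extra unknown $\tau$. Since $v_x>0$ inside, we exclude constant solutions, reflections $v(1-x)$, and solutions with several oscillations. For which data does (S) have a solution, and how many?

**Scaling.** Put
$$d=\frac{d_2}{a_2},\quad D=\pi^2d=\frac{\pi^2d_2}{a_2},\quad w=\frac{c_2v}{a_2},\quad \hat\tau=\frac{b_2c_2\tau}{a_2^2},\quad r=\frac CB,\quad a=\frac AB .$$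
Multiplying the differential equation by $c_2/a_2^2$, and dividing the integral condition by $c_2B$ after inserting $\frac1v=\frac{c_2}{a_2w}$, we see that (S) is equivalent to
$$dw''+w-w^2-\hat\tau=0,\quad w'(0)=w'(1)=0,\quad w>0,\quad w'>0\text{ in }(0,1),\quad\hat\tau>0,\tag{1}$$
$$a\int_0^1\frac{dx}w=r+\hat\tau\int_0^1\frac{dx}{w^2}.\tag{2}$$

**The guess.** A constant $w\equiv M$ solves the equations when $\hat\tau=M-M^2$ and $a-1=(r-1)M$. Linearizing (1) at $M$ gives $dt''+(1-2M)t=\text{const}$ with Neumann conditions. Its nonconstant increasing solutions are multiples of $-\cos\pi x$ up to a constant, and they exist exactly when $1-2M=\pi^2d=D$. So $M=\frac{1-D}2$, which is positive iff $D<1$, and $a=1+(r-1)\frac{1-D}2$. In terms of $A$, this is $A=A_0(D)$ with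
$$A_0(D):=\tfrac12\big[(B+C)-(C-B)D\big].\tag{3}$$
One naturally imagines, for fixed $D<1$, a branch of increasing solutions that leaves the constants at $A=A_0(D)$ and along which $A$ increases. The guess is then: *for all $B,C>0$, (S) is solvable iff $D<1$ and $A>A_0(D)$, and the solution is unique.*

**Test 1: $D\ge1$.** Differentiate (1): $p=w'$ satisfies $dp''+(1-2w)p=0$, $p>0$ in $(0,1)$, $p(0)=p(1)=0$. Multiply by $\sin\pi x$ and integrate by parts twice; the boundary terms vanish and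
$$\int_0^1(1-2w-D)\,p\,\sin\pi x\,dx=0 .$$
Since $w>0$, the factor $1-2w-D$ is negative when $D\ge1$. So there is no solution for $D\ge1$, as guessed.

**Test 2: $B=C$.** Divide (1) by $w^2$ and integrate. Since $\int w''/w^2=2\int w'^2/w^3$, we get $\hat\tau\int w^{-2}=\int w^{-1}-1+2d\int w'^2w^{-3}$, and (2) becomes
$$(a-1)\int_0^1\frac{dx}w=(r-1)+2d\int_0^1\frac{w'^2}{w^3}\,dx.\tag{4}$$
If $r=1$, this forces $a>1$, that is $A>B$. Since $A_0(D)=B$ when $B=C$, the necessary half of the guess holds here.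

**Test 3: small oscillations.** Fix $D\in(0,1)$ and write $w=M+t$ with $\int_0^1t=0$. Averaging (1) and subtracting the average gives
$$dt''+(1-2M)t=t^2-\int_0^1t^2 .$$
Insert $t=-\varepsilon\cos\pi x+\varepsilon^2t_2+\varepsilon^3t_3+\dots$ and $M=M_0+\varepsilon^2M_2+\dots$ with $M_0=\frac{1-D}2$. At order $\varepsilon^2$, $dt_2''+Dt_2=\cos^2\pi x-\frac12=\frac12\cos2\pi x$, so $t_2=-\frac1{6D}\cos2\pi x$. At order $\varepsilon^3$,
$$dt_3''+Dt_3=-2M_2\cos\pi x+\tfrac1{3D}\cos\pi x\cos2\pi x=\Big(\tfrac1{6D}-2M_2\Big)\cos\pi x+\tfrac1{6D}\cos3\pi x .$$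
Solvability requires the coefficient of $\cos\pi x$ to vanish: $M_2=\frac1{12D}$. Now use (4) with $\int\frac1w=\frac1M+\frac{\varepsilon^2}{2M^3}+\dots$ and $2d\int\frac{w'^2}{w^3}=\frac{\varepsilon^2D}{M_0^3}+\dots$:
$$a-1=(r-1)M_0+\varepsilon^2\Big[\frac{r-1}{12D}-\frac{r-1}{2M_0}+\frac D{M_0^2}\Big]+\dots$$
With $x_0:=\frac{1-D}D$, so $M_0=\frac{Dx_0}2$, this says
$$a-\frac{A_0(D)}B=\frac{\varepsilon^2}{12Dx_0^2}\big[48-(r-1)x_0(12-x_0)\big]+\dots\tag{5}$$
The guess fails this test whenever the bracket is negative: the branch then starts toward $A<A_0(D)$. As $D$ runs over $(0,1)$, $x_0$ runs over $(0,\infty)$ and $x_0(12-x_0)$ over $(-\infty,36]$, with the value $36$ at $x_0=6$, $D=\frac17$. So the bracket is negative for some $D$ iff $r<1$ or $36(r-1)>48$, i.e. $r>\frac73$. (The expansion is formal here. Section 13 proves what it suggests.) For $1\le r\le\frac73$ the guess survives, with no room at all at $r=\frac73$,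 $D=\frac17$.

The problem comes from "Author(s) Yotsutani, Shoji", https://core.ac.uk/download/39174372.pdf, in the form of the following conjecture.

**Conjecture 2.** Suppose that $B<C\le7B/3$. Then (S) has a solution $(v(x),\tau)$ if and only if
$$\max\Big\{0,\frac{B+C-2A}{C-B}\Big\}\frac{a_2}{\pi^2}<d_2<\frac{a_2}{\pi^2},$$
and the solution is unique.

Two facts are recorded with it as known: if $B<C$ and $d_2$ is sufficiently small, the solution is unique for any given $A$; and if $C>7B/3$, there is an open set of values $d_2$ for which (S) has at least two solutions. The proof below uses neither. Conjecture 2 is true: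

**Theorem 1 (Conjecture 2, plus the case $B=C$).** Let $B\le C\le\frac73B$. Then (S) has a solution if and only if
$$D<1\quad\text{and}\quad A>A_0(D),\tag{6}$$
and the solution is then unique. For $B<C$, (6) is exactly the condition $\max\{0,\frac{B+C-2A}{C-B}\}\frac{a_2}{\pi^2}<d_2<\frac{a_2}{\pi^2}$.

**Theorem 2 (complement, not needed for the conjecture).** For all $B,C>0$: (S) has no solution if $D\ge1$, and has a solution if $D<1$ and $A>A_0(D)$. If $D\in(0,1)$ and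
$$48D^2<(r-1)(1-D)(13D-1),\tag{7}$$
there is an interval of values $A<A_0(D)$ for which (S) has at least two solutions. Some $D\in(0,1)$ satisfies (7) iff $r<1$ or $r>\frac73$. Hence (S) has at most one solution for all $A,d_2$ iff $B\le C\le\frac73B$.

For example, if $C=3B$ and $D=\frac17$, then (7) reads $\frac{48}{49}<\frac{72}{49}$, so two solutions occur for some $A$ below $A_0(\frac17)=\frac{13}7B$.

## 2. All increasing solutions from one family of cubics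

**Step 1. Normal form.** The aim is to remove every parameter from the differential equation. With $w=\frac12+dy$, equation (1) becomes $y''=y^2-E$, $E=(\frac14-\hat\tau)/d^2$. Integrating over $[0,1]$ gives $E=\int_0^1y^2>0$, as $y$ is not constant. Put $L=E^{1/4}$ and $y(x)=L^2\eta(Lx)$. On $[0,L]$,
$$\eta''=\eta^2-1,\qquad \eta'^2=Q(\eta):=\tfrac23(\eta^3-3\eta+2c)\tag{8}$$
for a constant $c$: the quantity $\eta'^2-\frac23(\eta^3-3\eta)$ has derivative $2\eta'(\eta''-\eta^2+1)=0$, and we call its value $\frac43c$. Moreover $\eta'(0)=\eta'(L)=0$ and $\eta'>0$ inside.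

**Step 2. Which $c$ occur.** Let $\alpha:=\eta(0)<b:=\eta(L)$. Both are roots of $Q$, and $Q>0$ on $(\alpha,b)$. If one of them were a double root, then, as $Q'=2\eta^2-2$, it would be an equilibrium of $\eta''=\eta^2-1$ reached with zero velocity, and $\eta$ would be constant. So both are simple. Then $Q<0$ just to the right of $b$, while $Q\to+\infty$, so there is a third root $\gamma>b$. The cubic $\eta^3-3\eta+2c$ has critical values $2+2c$ at $-1$ and $-2+2c$ at $1$. Three distinct real roots means $c\in(-1,1)$, and then $\alpha<-1<b<1<\gamma$. Its values at $-2$ and $2$ are $-2+2c<0$ and $2+2c>0$, so $-2<\alpha$ and $\gamma<2$. Finally $-\alpha(c)\in(1,2)$ is the root $>1$ of $z^3-3z=2c$, which increases with $c$.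

Conversely, let $c\in(-1,1)$ and solve $\eta''=\eta^2-1$ with $\eta(0)=\alpha$, $\eta'(0)=0$. Since $\eta''(0)=\alpha^2-1>0$, $\eta$ rises with $\eta'=\sqrt{Q(\eta)}$ until it reaches $b$, after the time
$$L(c)=\int_\alpha^bQ^{-1/2}\,d\eta,$$
which is finite because the roots are simple. So each $c$ gives exactly one $\eta$, and its length is $L(c)$. For example, $c=0$ gives $\alpha=-\sqrt3$, $b=0$, $\gamma=\sqrt3$.

**Step 3. Back to $w$.** Put $z=\frac1{2dL^2}$. Then $w=\frac12+dL^2\eta=\frac{z+\eta}{2z}$ and $\hat\tau=\frac14-d^2L^4=\frac{z^2-1}{4z^2}$. So $w>0$ iff $z>-\alpha$, and in that case $z>1$ and $\hat\tau>0$ come for free.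

**Definition (averages).** $\langle\cdot\rangle$ denotes the mean over $[0,L]$. Put
$$J=\Big\langle\frac1{z+\eta}\Big\rangle,\quad H=\Big\langle\frac1{(z+\eta)^2}\Big\rangle,\quad \nu=\langle\eta\rangle,\quad X=z+\nu,\quad S=z^2-1,\quad R=z^3-3z-2c .$$

For $z>-\alpha$ all of $J,H,X,S,R$ are positive: $X=\langle z+\eta\rangle$, and $R>0$ because $z^3-3z$ increases for $z>1$ and equals $2c$ at $-\alpha$. Condition (2) reads $a\cdot2zJ=r+SH$. This proves:

**Lemma 1.** For given $d$ and $a$, solutions of (S) correspond one-to-one to the $c\in(-1,1)$ with $z=\frac1{2dL(c)^2}>-\alpha(c)$ and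
$$\mathcal A=a,\qquad \mathcal A:=\frac{r+SH}{2zJ}.\tag{9}$$

**Step 4. Two moments.** From $\langle\eta''\rangle=0$ we get $\langle\eta^2\rangle=1$. Hence $|\nu|<1$, and $\eta$ has variance $\sigma^2:=1-\nu^2$. From $\langle(\eta\eta')'\rangle=0$ and $(\eta\eta')'=\eta'^2+\eta\eta''$ we get $\frac23(\langle\eta^3\rangle-3\nu+2c)+\langle\eta^3\rangle-\nu=0$, i.e.
$$\langle\eta^2\rangle=1,\qquad\langle\eta^3\rangle=\tfrac15(9\nu-4c).\tag{10}$$

## 3. Period integrals as functions of $c$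

We must differentiate $L=\int_\alpha^bQ^{-1/2}d\eta$ in $c$. Naive differentiation under the integral produces $Q^{-3/2}$, which is not integrable at $\alpha,b$. Loop integrals avoid the endpoints.

**Step 1. Loops.** Off $[\alpha,b]\cup[\gamma,\infty)$ let
$$P(\eta)=i\sqrt{(\eta-\alpha)(\eta-b)}\,\sqrt{\tfrac23(\gamma-\eta)},$$
the first root being the branch that behaves like $\eta$ at infinity, the second the principal one. Then $P^2=Q$, $P$ is single-valued, and $P=+\sqrt Q$ on the lower side of $[\alpha,b]$, $P=-\sqrt Q$ on the upper side. Let $\Gamma$ be a counterclockwise loop around $[\alpha,b]$ with $\gamma$ outside. Shrinking $\Gamma$ to the cut (the singularities at $\alpha,b$ are integrable) gives the first of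
$$I_j:=\int_\alpha^b\eta^jQ^{-1/2}d\eta=\frac12\oint_\Gamma\frac{\eta^j}{P}\,d\eta,\qquad K_j:=\frac12\oint_\Gamma\frac{\eta^j}{P^3}\,d\eta ,$$
and the second is a definition. For $c$ near $c_0$ keep $\Gamma$ fixed; on $\Gamma$ we have $P(\eta,c)=P(\eta,c_0)\,(Q(\eta,c)/Q(\eta,c_0))^{1/2}$ with a quotient near $1$. So the integrals are analytic in $c$ and may be differentiated under the integral sign. Since $\partial_cQ=\frac43$, $I_j'=-\frac23K_j$. Note $L=I_0$ and $\nu=I_1/I_0$.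

**Step 2. The end $c=-1$.** There $Q=\frac23(\eta+1)^2(\eta-2)$. Take $\Gamma=\{|\eta+1|=1\}$, on which $Q(\cdot,-1)\ne0$. The quotient formula of Step 1 with $c_0=-1$ and $P(\eta,-1)=i(\eta+1)\sqrt{\frac23(2-\eta)}$, the limit of $P$ as $c\to-1$, shows that $I_0,I_1$ extend analytically to a neighborhood of $c=-1$. By residues,
$$I_0(-1)=\frac12\cdot\frac{2\pi i}{i\sqrt2}=\frac\pi{\sqrt2},\qquad I_1(-1)=-\frac\pi{\sqrt2}.$$
So $L(c)\to\pi/\sqrt2$, and $\nu$ is analytic at $c=-1$ with $\nu(-1)=-1$.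

**Step 3. Closing the system.** We express $K_0,K_1$ by $I_0,I_1$. Since $Q'=2\eta^2-2$, $d(\eta^kP^{-1})=\big[k\eta^{k-1}P^{-1}-(\eta^{k+2}-\eta^k)P^{-3}\big]d\eta$. Its loop integral vanishes, so for $k=0,1,2$
$$K_2=K_0,\qquad K_3=K_1+I_0,\qquad K_4=K_0+2I_1.\tag{11}$$
Writing $P^{-1}=QP^{-3}$ gives $I_0=\frac23(K_3-3K_1+2cK_0)$ and $I_1=\frac23(K_4-3K_2+2cK_1)$. With (11) these become $\frac12I_0=2cK_0-2K_1$ and $\frac12I_1=2K_0-2cK_1$, so
$$K_0=\frac{I_1-cI_0}{4(1-c^2)},\qquad K_1=\frac{cI_1-I_0}{4(1-c^2)} .$$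
Therefore $\frac{L'}L=-\frac23\frac{K_0}{I_0}$, $\frac{I_1'}{I_0}=-\frac23\frac{K_1}{I_0}$ and $\nu'=\frac{I_1'}{I_0}-\nu\frac{L'}L$ give
$$\ell:=\frac{L'}L=\frac{c-\nu}{6(1-c^2)},\qquad \nu'=\frac{1-2c\nu+\nu^2}{6(1-c^2)}=\frac16+\frac{(c-\nu)^2}{6(1-c^2)}>0.\tag{12}$$

**Step 4. $\nu<c$, hence $L'>0$.** Let $\kappa=1+c$ and $\varphi=c-\nu$, analytic at $\kappa=0$ with value $0$ there. By (12), $\varphi'=\frac56-\frac{\varphi^2}{6\kappa(2-\kappa)}$. Inserting $\varphi=f_1\kappa+f_2\kappa^2+\dots$ gives $f_1=\frac56$ and $2f_2=-\frac{f_1^2}{12}$, so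
$$\varphi=\tfrac56\kappa-\tfrac{25}{864}\kappa^2+O(\kappa^3),\qquad 1+\nu=\kappa-\varphi=\tfrac\kappa6+\tfrac{25}{864}\kappa^2+O(\kappa^3).\tag{13}$$
So $\varphi>0$ for small $\kappa>0$. At a first zero of $\varphi$ in $(-1,1)$ we would have $\varphi'\le0$, but there $\varphi'=\frac56$. Hence $\varphi>0$ on $(-1,1)$, so $\ell>0$.

**Definition ($m$ and $G$).** Put
$$m=\frac{1-c\nu}{c-\nu},\qquad G=\frac{2(c-\nu)}{1-\nu^2}>0 .$$

By (13), $G\to5$ as $c\to-1$. Straight from the definitions,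
$$m+\nu=\frac2G,\quad m-c=\frac{1-c^2}{c-\nu}=\frac1{6\ell},\quad \nu'=\ell(m-\nu),\quad I_1'=\ell mL,\quad c(m+\nu)=1+m\nu,\quad c=\nu+\tfrac G2(1-\nu^2).\tag{14}$$

## 4. The branch at fixed $d$, and why its two terms cannot be treated separately

**Lemma 2 (the branch).** Let $B,C>0$ be arbitrary and fix $d$. Admissible $c$, i.e. $c$ with $z(c)=\frac1{2dL(c)^2}>-\alpha(c)$, exist iff $D<1$. They then form an interval $(-1,c_*)$ with $c_*<1$, and $\mathcal A\to A_0(D)/B$ as $c\to-1$, $\mathcal A\to\infty$ as $c\to c_*$.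

*Proof.* As $c\to1$ we have $\alpha\to-2$, $b\to1$, $Q\to\frac23(\eta-1)^2(\eta+2)$. By Fatou's lemma (integrands extended by $0$), $\liminf L\ge\int_{-2}^1\big[\frac23(\eta-1)^2(\eta+2)\big]^{-1/2}d\eta=\infty$. So $L$ increases strictly from $\pi/\sqrt2$ to $\infty$, and $z(c)$ decreases strictly from $\frac1{\pi^2d}=\frac1D$ to $0$. Since $-\alpha$ increases from $1$ to $2$, $z+\alpha$ decreases strictly from $\frac1D-1$ to $-2$. This gives the first two claims, with $z(c_*)=-\alpha(c_*)$.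

Let $c\to-1$. Then $\alpha,b\to-1$, so $\eta\to-1$ uniformly, and $z\to z_0=\frac1D>1$. Hence $J\to\frac1{z_0-1}$, $H\to\frac1{(z_0-1)^2}$, $S\to z_0^2-1$ and
$$\mathcal A\to\Big(r+\frac{z_0+1}{z_0-1}\Big)\frac{z_0-1}{2z_0}=\tfrac12[r(1-D)+1+D]=\frac{A_0(D)}B .$$

Let $c\to c_*$. We have $LJ=\int_\alpha^b\frac{d\eta}{(z+\eta)\sqrt Q}$. By Fatou its lower limit is at least the integral at $c_*$, where $z+\eta=\eta-\alpha$ and the integrand behaves like a constant times $(\eta-\alpha)^{-3/2}$ near $\alpha$. So $LJ\to\infty$, and $J\to\infty$ as $L\to L(c_*)<\infty$. Since $H\ge J^2$, $\mathcal A\ge\frac{SJ}{2z}\to\infty$, because $S\to\alpha(c_*)^2-1>0$. $\square$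

Theorem 1 thus reduces to one claim: *$\mathcal A$ strictly increases along the branch when $1\le r\le\frac73$.* The sensible first attempt is to write
$$\mathcal A=\frac r{2zJ}+\frac{SH}{2zJ}$$
and show that each term increases. This stops at the first term: it is positive and tends to $0$ as $c\to c_*$, because $J\to\infty$. So it cannot be increasing, for any $D<1$. In the original variables, $2zJ=\int_0^11/w$ blows up at the end of the branch. The decrease of the first term, which carries the weight $r$, has to be paid for by the increase of the second, and by (5) the payment is exactly sufficient at $r=\frac73$ in the limit. So we need the derivative of $\mathcal A$ in closed form.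

## 5. A closed formula for the derivative of $\mathcal A$

At fixed $d$ the product $zL^2$ is constant, so $\frac{dz}{dc}=-2\ell z$. Let $\mathcal D=\partial_c-2\ell z\,\partial_z$ be the derivative along the branch (not to be confused with the number $D$).

**Step 1. One linear relation between $J$ and $H$.** With $t=z+\eta$,
$$\eta''=t^2-2zt+S,\qquad \eta'^2=\tfrac23(t^3-3zt^2+3St-R).$$
Average $(\eta'/t)'=\eta''/t-\eta'^2/t^2$, whose mean is $0$: $X-2z+SJ-\frac23(X-3z+3SJ-RH)=0$, i.e.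
$$2RH=3SJ-X.\tag{15}$$
As a check, let $c\to-1$ at fixed $z$: $R=(z-1)^2(z+2)$, $J=\frac1{z-1}$, $H=J^2$, $X=z-1$, and both sides equal $2z+4$.

**Step 2. $\partial_cJ$.** Let $Z=LJ=\frac12\oint_\Gamma\frac{d\eta}{(z+\eta)P}$, with $-z<\alpha$ also outside $\Gamma$. Put $q_2=\frac23(\eta^2-z\eta+z^2-3)$. Multiplying out, $(z+\eta)q_2=\frac23(\eta^3-3\eta+z^3-3z)=Q+\frac23R$. Dividing $Q-(z+\eta)q_2=-\frac23R$ by $(z+\eta)Q$,
$$\frac1{(z+\eta)Q}=\frac3{2R}\Big(\frac{q_2}Q-\frac1{z+\eta}\Big).$$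
Hence, using $K_2=K_0$,
$$\partial_cZ=-\tfrac23\cdot\tfrac12\oint_\Gamma\frac{d\eta}{(z+\eta)P^3}=\frac1R\Big[Z-\tfrac23\big((z^2-2)K_0-zK_1\big)\Big].$$
Since $\frac23K_0=-L'=-\ell L$ and $\frac23K_1=-I_1'=-\ell mL$, dividing by $L$ gives
$$\partial_cJ=\tfrac1R\big[J+\ell(z^2-2-mz)\big]-\ell J,\qquad \partial_zJ=-H.\tag{16}$$

**Step 3. $\mathcal DJ$.** Let $U=z+m$, $p=\frac{m+\nu}4=\frac1{2G}$, $\Theta=UH-p$. We claim
$$\mathcal DJ=2\ell J+\frac{4\ell}S\Theta.\tag{17}$$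
Multiply by $RS/\ell$. By (16) and (15), the left side $\frac{RS}\ell(\partial_cJ+2\ell zH)$ is
$$SJ\Big(\frac1\ell-R+3zS\Big)+S(z^2-2-mz)-zSX ,$$
and the right side is $SJ(2R+6U)-2UX-(m+\nu)R$. The coefficients of $SJ$ agree since
$$\tfrac1\ell-3R+3zS=6(m-c)+6z+6c=6U .$$
For the rest, $S(z^2-2-mz)-zSX=-S(2+(m+\nu)z)$, so we need $S(2+(m+\nu)z)=2(z+m)(z+\nu)+(m+\nu)R$. The left side is $2z^2-2+(m+\nu)(z^3-z)$; the right side is $2z^2+2m\nu+(m+\nu)(z^3-z)-2c(m+\nu)$. They agree because $c(m+\nu)=1+m\nu$.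

**Step 4. $\mathcal DH$.** From the definitions and (14),
$$\mathcal DS=-4\ell(S+1),\quad\mathcal DX=\ell(m-\nu-2z),\quad\mathcal DR=-6\ell zS-2=-6\ell(R+2U).\tag{18}$$
(The last equality: $6\ell(R+2U)=6\ell(z^3-z)+12\ell(m-c)=6\ell zS+2$.) Applying $\mathcal D$ to (15),
$$2R\,\mathcal DH=\ell\{12(R+2U)H-12(S+1)J+6SJ+12\Theta-m+\nu+2z\},$$
and replacing $12RH=18SJ-6z-6\nu$,
$$2R\,\mathcal DH=\ell\{12SJ-12J+12\Theta+24UH-4z-5\nu-m\}.\tag{19}$$

**Step 5. Assembling.** By (17), $\mathcal D(2zJ)=2z(\mathcal DJ-2\ell J)=2z\cdot\frac{4\ell}S\Theta$, so by the quotient rule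
$$2zJ^2\,\mathcal D\mathcal A=J\,\mathcal D(SH)-\frac{4\ell}S(r+SH)\Theta.\tag{20}$$
We multiply by $R/\ell$. First, $\frac R\ell\mathcal D(SH)=-4(S+1)RH+\frac S2\{\dots\}$ with the braces of (19). Here $-4(S+1)RH=-6S^2J-6SJ+2SX+2X$ and $2SX-\frac S2(4z+5\nu+m)=-\frac S2(m+\nu)=-2pS$. So
$$\tfrac R\ell J\,\mathcal D(SH)=-12SJ^2+18SUJH-8pSJ+2XJ .$$
Second, by (15), $-4RH\Theta=-2(3SJ-X)(UH-p)=-6SUJH+6pSJ+2XUH-2pX$. The sum is
$$-12SJ^2+12SUJH-2pSJ+2XJ+2XUH-2pX-4r\tfrac RS\Theta .$$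
Multiply by $G$, recall $Gp=\frac12$, and put
$$u=GU=Gz+2-G\nu,\qquad Y=z+G,\qquad \theta=3uJ-Y .$$
Here $u=G(z-\nu)+2>0$, since $z>1>\nu$. We have
$$R=SY-Xu,\qquad S\theta=R(2uH-1).\tag{21}$$
Indeed $SY-Xu=(z^3+Gz^2-z-G)-(Gz^2+2z+2\nu-G\nu^2)=z^3-3z-2\nu-G(1-\nu^2)=R$ by (14). And by (15), $R(2uH-1)=u(3SJ-X)-R=3SuJ-SY=S\theta$. Since $G\Theta=uH-\frac12$, the last term becomes $-4r\frac RSG\Theta=-2r\theta$, and
$$\mathcal D\mathcal A=\frac{\ell\,\Omega_r}{2zJ^2GR},\qquad \Omega_r=12SJ(uH-GJ)+2X(uH+GJ)-SJ-X-2r\theta.\tag{22}$$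
The prefactor is positive. Everything now rests on:

**Main Proposition.** $\Omega_r>0$ for all $c\in(-1,1)$, $z>-\alpha(c)$, $1\le r\le\frac73$.

## 6. Affine dependence on $r$: the sign of $\theta$ picks the endpoint

For fixed $(c,z)$ the map $r\mapsto\Omega_r$ is affine with slope $-2\theta$:
$$\Omega_r=\Omega_1-2(r-1)\theta=\Omega_{7/3}+2\big(\tfrac73-r\big)\theta .$$
If $\theta\le0$, then $\Omega_r\ge\Omega_1$; if $\theta>0$, then $\Omega_r\ge\Omega_{7/3}$. So the Main Proposition follows from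

**(P1)** $\theta\le0\Rightarrow\Omega_1>0$; $\qquad$ **(P2)** $\theta>0\Rightarrow\Omega_{7/3}>0$.

This gains more than the removal of $r$: the sign of $\theta$ is now a hypothesis, and it restricts $z$. By Step 5 of Section 5, $\mathcal D(2zJ)$ has the sign of $\Theta$, which is that of $\theta$ by (21). So $\theta>0$ is exactly the region where the first term $\frac r{2zJ}$ of Section 4 decreases.

Here is the extreme case. Fix $D$ and let $c\to-1$. Then $X\to x_0=\frac1D-1$, $u\to5x_0+12$, $Y\to x_0+6$, $J\to\frac1{x_0}$, so $\theta\to\frac{(12-x_0)(x_0+3)}{x_0}$. The endpoint $r=\frac73$ matters for $x_0<12$. Section 13 shows that there $\Omega_{7/3}\to\frac{2(x_0+3)}{x_0^2}\big[48-\frac43x_0(12-x_0)\big]=\frac{8(x_0+3)}{3x_0^2}(x_0-6)^2$, which is $0$ at $x_0=6$. So our estimates for (P2) must become exact in the corner $\nu\to-1$, $X\to6$.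

## 7. Bounds for $G$ from its differential equation

The formula for $\Omega_r$ contains $c$ only through $\nu$ and $G$, so we need to know $G$ as a function of $\nu$. Since $\nu'>0$, $G$ and $c$ are functions of $\nu$ on the range of $\nu$, an open interval with left end $-1$. All statements below concern $\nu$ in this range. Write $n=-\nu$.

**Step 1. Inequalities from $|c|<1$.** With $c=\nu+\frac G2(1-\nu^2)$ we get $1-2c\nu+\nu^2=(1-\nu^2)(1-G\nu)$ and
$$0<1-c^2=(1-2c\nu+\nu^2)-(c-\nu)^2=(1-\nu^2)(1-G\nu)-\tfrac14G^2(1-\nu^2)^2 .$$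
Hence $1-G\nu>0$, and $c<1$ gives $\frac G2(1-\nu^2)<1-\nu$. Thus:

**(G1)** $\beta:=2-2G\nu>0$ and $G(1+\nu)<2$.

**Step 2. The equation.** By (12), $\frac{d(c-\nu)}{d\nu}=\frac1{\nu'}-1=5-\frac{3G^2(1-\nu^2)}{2(1-G\nu)}$. Insert $c-\nu=\frac G2(1-\nu^2)$ and multiply by $2(1-G\nu)$:
$$(1-\nu^2)(1-G\nu)G_\nu=10-8G\nu-3G^2+G^2\nu^2,\tag{23}$$
$$(1-n^2)(1+nG)G_n=3G^2-10-8nG-n^2G^2.\tag{24}$$
At the left end let $\xi=1+\nu=1-n$. By (13), $\kappa=6\xi+O(\xi^2)$, and $\varphi/\xi=5\big(1-\frac{5}{144}\kappa\big)\big(1-\frac{25}{144}\kappa\big)+O(\kappa^2)$, so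
$$G=\frac{2\varphi}{\xi(2-\xi)}=5\big(1-\tfrac{30}{144}\kappa\big)\big(1+\tfrac\xi2\big)+O(\xi^2)=5-\tfrac{15}4\xi+O(\xi^2).\tag{25}$$

**(G2)** For $\nu\in(-1,0]$: $\ G_\ell:=\frac{(1+n)(7+3n)}4<G<G_b:=2+\frac52n+\frac12n^2$. In particular $G>\frac74$, and $G\ge5n$, since $G_\ell-5n=\frac{(7-3n)(1-n)}4\ge0$.

*Lower bound.* $G_\ell=5-4\xi+\frac34\xi^2<G$ near $n=1$ by (25). Put $G=G_\ell=\frac14(7+10n+3n^2)$ into the right side of (24) minus $(1-n^2)(1+nG)G_\ell'$, with $G_\ell'=\frac{5+3n}2$. Sixteen times the result is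
$$(147+420n+377n^2+40n^3-115n^4-60n^5-9n^6)-160-(224n+320n^2+96n^3)$$
$$-(40+94n+102n^2-4n^3-124n^4-90n^5-18n^6),$$
the groups being $16(3-n^2)G^2$, $160$, $128nG$ and $16(1-n^2)(1+nG)G_\ell'$. The sum is
$$-53+102n-45n^2-52n^3+9n^4+30n^5+9n^6=(1-n)\big[-53+49n+4n^2-48n^3-39n^4-9n^5\big]<0,$$
since $-53+49n+4n^2<0$ on $[0,1)$. So wherever $G=G_\ell$, $(G-G_\ell)_n<0$. But at the largest $n_1\in[0,1)$ with $G=G_\ell$ we would have $(G-G_\ell)_n\ge0$, because $G>G_\ell$ on $(n_1,1)$. Contradiction.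

*Upper bound.* For $0\le n\le\frac18$: $(1-n)G_b=2+n(\frac12-2n-\frac12n^2)\ge2$, and $G<\frac2{1-n}$ by (G1), so $G<G_b$. For $n\in[\frac18,1)$: $G_b=5-\frac72\xi+\frac12\xi^2>G$ near $n=1$. On $G=G_b$, four times [the right side of (24) minus $(1-n^2)(1+nG)G_b'$], with $G_b'=\frac{5+2n}2$, is
$$(48+120n+83n^2-10n^3-30n^4-10n^5-n^6)-40-(64n+80n^2+16n^3)-(10+24n+23n^2-9n^3-31n^4-15n^5-2n^6)$$
$$=-2+32n-20n^2-17n^3+n^4+5n^5+n^6=4(1-n)\big[-\tfrac12+\tfrac{15}2n+\tfrac52n^2-\tfrac74n^3-\tfrac32n^4-\tfrac14n^5\big]>0,$$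
as $\frac74+\frac32+\frac14=\frac72$ and so the bracket exceeds $-\frac12+\frac{15}2n-\frac72n\ge0$. At the largest $n_1\in[\frac18,1)$ with $G=G_b$ we would have $(G-G_b)_n\le0$, a contradiction.

**(G3)** For $\nu\ge0$: $G>1$, $\ \frac74<G(1+\nu)<2$, $\ c>\frac78$ and (for $z>-\alpha$) $z>1.9$.

If the range contains some $\nu\ge0$, it contains $0$. There $G>\frac74$ by (G2), so $c=\frac G2>\frac78$; and $c$ increases with $\nu$. Since $z^3-3z>2c>1.75$ while $1.9^3-3(1.9)<1.2$, $z>1.9$. On $G=1$ the right side of (23) is $7-8\nu+\nu^2=(1-\nu)(7-\nu)>0$, so $G$, which starts above $1$ at $\nu=0$, cannot come down to $1$. On $G=\frac k{1+\nu}$ with $k=\frac74$, equation (23) gives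
$$(1+\nu)^2(1-\nu^2)(1-G\nu)\Big(G_\nu-\Big(\frac k{1+\nu}\Big)_\nu\Big)=10(1+\nu)^2-8k\nu(1+\nu)-3k^2+k^2\nu^2+k(1-\nu)(1+\nu-k\nu)$$
$$=(10-3k^2+k)+(20-8k-k^2)\nu+(10-9k+2k^2)\nu^2=\tfrac{41}{16}+\tfrac{47}{16}\nu+\tfrac38\nu^2>0 .$$
Since $G>k$ at $\nu=0$, $G$ cannot come down to this curve either. The bound $G(1+\nu)<2$ is (G1).

## 8. A lower bound for $\Omega_r$ through moments

From now on $x$ denotes the number $X=z+\nu>0$ (the space variable is no longer needed). The aim is to write $J$ and $H$ as small corrections of $\frac1x$ and $\frac1{x^2}$.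

**Step 1. Everything in terms of $x$.** Let $q=G-\nu$, $\rho=\sigma^2/x$, $s=S/x$. With $z=x-\nu$,
$$S=x^2-2\nu x-\sigma^2,\quad s=x-2\nu-\rho>0,\quad u=Gx+\beta,\quad Y=x+q,\quad R=x^3-3\nu x^2-3\sigma^2x-\sigma^2q.\tag{26}$$
The last is $R=SY-xu$: the $x^2$ coefficient is $q-2\nu-G=-3\nu$, and the $x$ coefficient is $-2\nu q-\sigma^2-\beta=2\nu^2-2-\sigma^2=-3\sigma^2$.

**Step 2. Corrections.** Let $J=\frac{1+\delta}x$, $H=\frac{1+h}{x^2}$. Then
$$\delta\ge\frac{\sigma^2}{x^2},\qquad h\ge3\delta,\qquad \delta\le\frac{\sigma^2}{x(x-3)}\ \ (x>3).\tag{27}$$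
For the first, let $t=\eta-\nu$, so $x+t=z+\eta>0$. By (10) and (14),
$$\langle t^3\rangle=\tfrac{9\nu-4c}5-3\nu+2\nu^3=-\tfrac{2\sigma^2}5(G+5\nu)\le0,$$
by $G\ge5n$ if $\nu\le0$ and $G>0$ if $\nu\ge0$. Now average $\frac1{x+t}=\frac1x-\frac t{x^2}+\frac{t^2}{x^3}-\frac{t^3}{x^4}+\frac{t^4}{x^4(x+t)}$: $J\ge\frac1x+\frac{\sigma^2}{x^3}$. For the second, the covariance of $x+t$ and $\frac1{x+t}$ is $1-xJ=-\delta$, so Cauchy–Schwarz gives $\delta^2\le\sigma^2(H-J^2)$, i.e. $1+h\ge(1+\delta)^2+\frac{x^2\delta^2}{\sigma^2}$. By the first inequality the last term is $\ge\delta$, so $h\ge3\delta+\delta^2\ge3\delta$. For the third, average $\frac1{x+t}=\frac1x-\frac t{x^2}+\frac{t^2}{x^2(x+t)}$ and use $t\ge\alpha-\nu>-3$.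

**Step 3. Substitution.** In (22), $SJ=s(1+\delta)$, $uH-GJ=\frac1{x^2}(\beta+uh-Gx\delta)$, $2X(uH+GJ)=\frac{2u(1+h)}x+2G(1+\delta)$ and $-2r\theta=-\frac{6ru}x(1+\delta)+2r(x+q)$. The part without $\delta,h$ is $\frac{12s\beta}{x^2}+\frac{2u}x+2G-s-x-\frac{6ru}x+2r(x+q)$. With $\frac ux=G+\frac\beta x$ and $s=x-2\nu-\rho$ it equals
$$\Omega_r^0=2(r-1)(x-2G-\nu)+(14-6r)\frac\beta x-\frac{24\nu\beta}{x^2}+\rho-\frac{12\rho\beta}{x^2},\tag{28}$$
and altogether
$$\Omega_r=\Omega_r^0+\frac{12s}{x^2}\big[\beta\delta+(1+\delta)(uh-Gx\delta)\big]+\frac{2uh}x+2G\delta-s\delta-\frac{6ru}x\delta.\tag{29}$$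
The coefficient of $h$ is positive, and by (27), $uh-Gx\delta\ge(3u-Gx)\delta=(2Gx+3\beta)\delta\ge0$. Dropping the factor $1+\delta\ge1$,
$$\Omega_r\ge\Omega_r^0+\Lambda_r\delta,\qquad\Lambda_r=s\Big(\frac{24G}x+\frac{48\beta}{x^2}-1\Big)+2G-6(r-1)\frac ux.\tag{30}$$

## 9. The endpoint $r=1$ where $\theta\le0$

**Step 1. What $\theta\le0$ gives.** Since $J\ge\frac1x$, $\theta\le0$ implies $3u\le xY$, i.e. $x^2\ge(2G+\nu)x+3\beta$. As $\beta>0$, $x>2G+\nu$.

**Step 2. The main term is positive.** For $r=1$, (28) and (30) give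
$$\Omega_1\ge\frac{8\beta}x\Big(1-\frac{3\nu}x-\frac{3\sigma^2}{2x^2}\Big)+\rho+\Lambda_1\delta,\qquad\Lambda_1=s\Big(\frac{24G}x+\frac{48\beta}{x^2}-1\Big)+2G .$$
The first term is positive iff $F(x):=x^2-3\nu x-\frac32\sigma^2>0$. If $\nu\le0$, then by (G2) $x>2G-n\ge\frac72+4n+\frac32n^2\ge\frac72$, and $F(x)\ge x^2-\frac32>0$. If $\nu>0$, then $x>2+\nu$ as $G>1$; $F$ increases on $[\frac32\nu,\infty)\ni2+\nu$, and $F(2+\nu)=\frac52-2\nu-\frac12\nu^2=\frac12(5+\nu)(1-\nu)>0$.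

**Step 3. The rest is positive.** If $x\le24G$, then $\Lambda_1>0$ and $\rho>0$, and we are done. Let $x>24G>24$. By (27) and $S<x^2+2x$,
$$s\delta-\rho=\frac{S\delta-\sigma^2}x\le\frac{\sigma^2}x\Big(\frac{x+2}{x-3}-1\Big)=\frac{5\sigma^2}{x(x-3)} .$$
On the other hand $s=x-2\nu-\rho>x-3$ (as $\rho<\frac1{24}$), $G>1$ and $\delta\ge\frac{\sigma^2}{x^2}$ give $\frac{24G}xs\delta\ge\frac{24(x-3)\sigma^2}{x^3}$. This is larger, since $24(x-3)^2>5x^2$ for $x>24$ (there $x-3>\frac78x$). So $\rho+\Lambda_1\delta>0$, and (P1) is proved. $\square$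

## 10. The endpoint $r=7/3$ where $\theta>0$ and $\nu\le0$

Here $n=-\nu\in[0,1)$, $\beta=2+2nG$, $q=G+n$. This region contains the corner $n\to1$, $x\to6$ where $\Omega_{7/3}$ tends to $0$.

**Step (a). $\theta>0$ forces $x<6G$.** Suppose $x\ge6G>10$. Then $\delta\le\frac1{70}<\frac1{18}$ by (27), and $\frac\beta x<\frac{2+2G}{6G}<\frac23$, as $G>\frac74$. So $3\frac ux(1+\delta)<\frac{19}6(G+\frac23)<7G\le Y$ (the middle inequality means $G>\frac{38}{69}$). That is $\theta<0$, a contradiction.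

**Step (b). The correction has a positive coefficient.** By (26), $R>0$ reads $\sigma^2(3x+q)<x^2(x+3n)$, so
$$\rho<\frac{x(x+3n)}{3x+q}<\frac{x+3n}3,\qquad s=x+2n-\rho>\tfrac23x+n .$$
By (a), $\frac{24G}x>4$, so the bracket in $\Lambda_{7/3}$ is positive, and
$$\Lambda_{7/3}=s\Big(\tfrac{24G}x+\tfrac{48\beta}{x^2}-1\Big)-6G-\tfrac{8\beta}x>16G+\tfrac{32\beta}x-\tfrac23x-n-6G-\tfrac{8\beta}x>10G-\tfrac23x-n>6G-n>0 .$$
Hence $\delta\ge\sigma^2/x^2$ in (30) gives $x^2\Omega_{7/3}\ge x^2\Omega^0_{7/3}+\Lambda_{7/3}\sigma^2$. Here $14-6r=0$, so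
$$x^2\Omega^0_{7/3}=\tfrac83\big[x^3-(2G-n)x^2\big]+24n\beta+\sigma^2\Big(x-\frac{12\beta}x\Big),$$
and with $s=x+2n-\rho$ the bracket of $\Lambda_{7/3}$ expands to $24G+\frac{48\beta}x-x-\frac{24}x(\rho-2n)(G+\frac{2\beta}x)+\rho-2n-6G-\frac{8\beta}x$. Adding,
$$x^2\Omega_{7/3}\ge\tfrac83\big[x^3-(2G-n)x^2\big]+24n\beta+\sigma^2\big[18G-2n+\mathcal B\big],\tag{31}$$
$$\mathcal B=\rho+\frac{28\beta}x-\frac{24}x(\rho-2n)\Big(G+\frac{2\beta}x\Big).$$

**Step (c). $\mathcal B\ge0$.** This is clear if $\rho\le2n$. Assume $\rho>2n$. It suffices that $24(\rho-2n)(G+\frac{2\beta}x)\le28\beta$.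

If $x\le2\beta/G$: by (b), $\rho-2n<\frac{x^2-3nx-2nq}{3x+q}\le\frac{x^2}{3x+G}$. So it suffices that $24(Gx^2+2\beta x)\le28\beta(3x+G)$, i.e. $36\beta x+28\beta G-24Gx^2\ge0$. As $Gx\le2\beta$, the left side is $\ge\beta(28G-12x)$. Here $x\le\frac{2\beta}G=\frac4G+4n$, and with $G>\frac74$ and $G\ge5n$, $3x\le\frac{12}G+12n\le\big(\frac{12\cdot16}{49}+\frac{12}5\big)G<7G$.

If $x>2\beta/G$: then $G+\frac{2\beta}x<2G$, and the quantity is $<48G\rho=\frac{48G\sigma^2}x<\frac{24G^2\sigma^2}\beta$. By (G1), $G(1-n)<2$, so $G<2+nG$ and $G^2\sigma^2<2G(1+n)=2(G+nG)<4(1+nG)$. Hence $24G^2\sigma^2<96(1+nG)\le112(1+nG)^2=28\beta^2$.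

**Step (d). A cubic in $x$.** Drop $\mathcal B$ in (31) and multiply by $\frac38$. Since $\frac38\cdot24n\beta=18n+18n^2G$ and $\frac38\sigma^2(18G-2n)=(1-n^2)(\frac{27}4G-\frac34n)$, we get $x^2\Omega_{7/3}\ge\frac83\Pi$ with
$$\Pi=x^3-(2G-n)x^2+\tfrac{69}4n+\tfrac34n^3+G\big(\tfrac{27}4+\tfrac{45}4n^2\big).$$
$\Pi$ is affine in $G$ with slope $\frac{27}4+\frac{45}4n^2-2x^2$. If the slope is $\ge0$, then $\Pi\ge x^3>0$. If it is $<0$, then $\Pi>\Pi|_{G=G_b}$ by (G2). Now $2G_b-n=(2+n)^2$, and $x^3-kx^2\ge-\frac4{27}k^3$ for $x,k>0$ (minimum at $x=\frac23k$). With $k=(2+n)^2$,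
$$27\,\Pi|_{G_b}\ge27\Big[\tfrac{27}2+\tfrac{273}8n+\tfrac{207}8n^2+\tfrac{231}8n^3+\tfrac{45}8n^4\Big]-4(2+n)^6$$
$$=\tfrac{217}2+\tfrac{1227}8n-\tfrac{2091}8n^2+\tfrac{1117}8n^3-\tfrac{705}8n^4-48n^5-4n^6$$
$$=(1-n)\Big[\tfrac{217}2+\tfrac{2095}8n+\tfrac12n^2+\tfrac{1121}8n^3+52n^4+4n^5\Big]>0.$$
This proves (P2) for $\nu\le0$. The factor $1-n$ is the corner: at $n=1$ we have $k=9$, and the minimum sits at $x=6$. $\square$

## 11. The endpoint $r=7/3$ where $\theta>0$ and $\nu\ge0$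

Here we do not estimate $J,H$ at all. By (21) both are affine in $\theta$, and we eliminate them exactly.

**Step 1. A quadratic in $\theta$.** By (21), $J=\frac{Y+\theta}{3u}$ and $H=\frac1{2u}\big(1+\frac{S\theta}R\big)$. Then $3u^2\Omega_{7/3}$ is
$$6Su(Y+\theta)\Big(1+\frac{S\theta}R\Big)-4SG(Y+\theta)^2+3u^2X\Big(1+\frac{S\theta}R\Big)+2XuG(Y+\theta)-Su(Y+\theta)-3u^2X-14u^2\theta .$$
With $Xu=SY-R$ this is $a_*+b_*\theta+k_*\theta^2$, where
$$a_*=Y[5Su-2GSY-2GR],\quad b_*=2Su+\tfrac{9S^2uY}R-6GSY-2GR-14u^2,\quad k_*=\tfrac{2S}R(3uS-2GR).$$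
We show that all three are positive.

**Step 2. Convenient variables.** Let $e=2-G(1+\nu)\in(0,\frac14)$ by (G3). So $1<G=\frac{2-e}{1+\nu}\le2-e$. Reusing the letter $y$, let $y=z+1>2.9$. Then $S=y(y-2)$, $Y=y+G-1$, $u=Gy+e$. Since $2c=2\nu+(1-\nu)(2-e)=2-(1-\nu)e$ and $z^3-3z-2=y^2(y-3)$,
$$0<R=R_0+(1-\nu)e\le R_0+e,\qquad R_0=y^2(y-3).$$

**Step 3. $a_*>0$ and $k_*>0$.** Replacing $R$ by $R_0+e$,
$$\frac{a_*}Y\ge Gy\big[y^2-2(G-1)(y-2)\big]+e\big[5y(y-2)-2G\big]>0,$$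
since $G-1<1$, $y^2-2y+4>0$ and $5y(y-2)>13$. Likewise $3uS-2GR\ge Gy^3+e[3y(y-2)-2G]>0$, since $3y(y-2)>7$.

**Step 4. $b_*>0$: reduction to a polynomial.** We have
$$Rb_*=9S^2uY+R\,\big(2S(u-3GY)-14u^2\big)-2GR^2,$$
and $u-3GY=-2Gy+e-3G(G-1)<0$. So this decreases in $R>0$, and $Rb_*\ge f$, its value at $R=R_0+e$. Collecting powers of $e$, $f=f_0+ef_1+e^2f_2-14e^3$. For $f_0$,
$$\frac{f_0}{Gy^3}=9(y-2)^2(y+G-1)+(y-3)\big[(y-2)(-4y-6(G-1))-14Gy\big]-2y(y-3)^2,$$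
which gives
$$f_0=Gy^4M(G),\qquad M(G)=3y^2-(7+11G)y+36G .$$
For $f_1$,
$$\frac{f_1}y=9y(y-2)^2(y+G-1)+y^2(y-3)(2y-4-28G)+(y-2)(-4Gy-6G(G-1))-14G^2y-4Gy(y-3),$$
which gives
$$\frac{f_1}y=11y^4-(55+19G)y^3+(84+40G)y^2+(62G-36-20G^2)y+12G(G-1).$$
And $f_2=-14R_0+2S-28Gy-2G=-14y^3+44y^2-(4+28G)y-2G$.

For $1\le G\le2$: $62G-36-20G^2\ge6$ (concave in $G$, values $6$ and $8$ at the ends). Also $M(G)>0$: its discriminant in $y$, $(7+11G)^2-432G$, is convex in $G$ with values $-108$ and $-23$ at the ends.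

**Step 5. $2.9<y\le4$.** First, $M\ge4$. Indeed $M$ is affine in $G$ with slope $36-11y$. If $y\le\frac{36}{11}$, then $M\ge M(1)=3(y-3)^2+9$. Otherwise $M\ge M(2)=3y^2-29y+72$, which decreases on $y\le4$ and equals $4$ at $y=4$. Hence $f_0/y\ge4y^3$. As $40-19y<0$, we may put $G=2$ in $Gy^2(40-19y)$: $f_1/y\ge y^2(11y^2-93y+164)\ge-32y^2$, since the bracket decreases on $y\le4$ to $-32$. Also $f_2/y\ge y(44-14y)-62\ge-110$ (concave, smallest at $y=4$). With $e<\frac14$ and $\frac{14e^3}y<0.1$,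
$$\frac fy\ge4y^3-8y^2-\frac{110}{16}-0.1>0,\qquad\text{since } y^2(4y-8)\ge8.41\cdot3.6>30 .$$

**Step 6. $y\ge4$.** Because $M$ is affine in $G$, $M(G)=M(G+e)+e(11y-36)>e(11y-36)$; here $G+e\in[1,2]$ by Step 2, so $M(G+e)>0$. Hence
$$\frac f{ey}>Gy^3(11y-36)+\frac{f_1}y+e\frac{f_2}y-\frac{14e^2}y\ge11(1+G)y^3(y-5)+(84+40G)y^2+6y+e\frac{f_2}y-\frac{14e^2}y .$$
Since $44y\ge176$, $f_2/y\ge-14y^2$. With $e\le\frac14$ and $\frac{14e^2}y<1$ the right side is at least $y^2\big[11(1+G)y(y-5)+80.5+40G\big]+6y-1$. As $y(y-5)\ge-4$, the bracket is $\ge36.5-4G>0$. So $f>0$.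

Thus $a_*,b_*,k_*>0$ and $\Omega_{7/3}>0$ for $\theta>0$, $\nu\ge0$. With Sections 9 and 10, (P1) and (P2) hold, and the Main Proposition is proved. $\square$

## 12. Proof of Theorem 1

Let $1\le r\le\frac73$. By Lemma 2 there is no admissible $c$ if $D\ge1$, so by Lemma 1 no solution. If $D<1$, then (22) and the Main Proposition give
$$\frac d{dc}\mathcal A(c,z(c))=\mathcal D\mathcal A>0\qquad\text{on }(-1,c_*),$$
and with the limits of Lemma 2, $\mathcal A$ is a bijection of $(-1,c_*)$ onto $(A_0(D)/B,\infty)$. By Lemma 1, (S) is solvable iff $D<1$ and $a=\frac AB>\frac{A_0(D)}B$, and the solution is unique. For $C>B$, $A>A_0(D)$ means $(C-B)D>B+C-2A$, i.e. $D>\frac{B+C-2A}{C-B}$. Together with $0<D<1$ and $d_2=Da_2/\pi^2$ this is the condition in Conjecture 2. $\blacksquare$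

## 13. Two solutions when $C<B$ or $C>\frac73B$: proof of Theorem 2

**Step 1. Existence and nonexistence.** Lemma 2 holds for all $B,C>0$. It gives nonexistence for $D\ge1$. For $D<1$, $\mathcal A$ is continuous on $(-1,c_*)$ with limits $A_0(D)/B$ and $\infty$, so every $a>A_0(D)/B$ is attained.

**Step 2. The sign of $\mathcal D\mathcal A$ near the constants.** Fix $D\in(0,1)$ and let $c\to-1$. Then $\nu\to-1$, $G\to5$, $\beta\to12$, $\sigma\to0$, $x\to x_0=\frac{1-D}D$, and $\delta,h\to0$ because $\eta\to-1$ uniformly. By (28) and (29), $\Omega_r$ tends to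
$$2(r-1)(x_0-9)+\frac{12(14-6r)}{x_0}+\frac{288}{x_0^2}=\frac{2(x_0+3)}{x_0^2}\big[48-(r-1)x_0(12-x_0)\big].$$
To see the equality, write $14-6r=8-6(r-1)$ and use $x_0^3-9x_0^2-36x_0=x_0(x_0-12)(x_0+3)$. The bracket is the one found by hand in (5). Since $x_0(12-x_0)=\frac{(1-D)(13D-1)}{D^2}$, it is negative iff (7) holds.

**Step 3. Two solutions.** Let (7) hold. Then $\mathcal D\mathcal A<0$ near $c=-1$, so $\mathcal A$ first decreases from its limit $A_0(D)/B$ and later tends to $+\infty$. Hence it attains a minimum below $A_0(D)/B$, and it is positive throughout. By the intermediate value theorem, applied on each side of a minimum point, every value in $(\min\mathcal A,A_0(D)/B)$ is attained at least twice. By Lemma 1, (S) has at least two solutions for every $A\in(B\min\mathcal A,A_0(D))$.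

**Step 4. When (7) can hold.** As $D$ runs over $(0,1)$, $x_0$ runs over $(0,\infty)$ and $x_0(12-x_0)$ over $(-\infty,36]$. So $(r-1)x_0(12-x_0)>48$ is possible iff $r<1$, or $r>1$ and $36(r-1)>48$, i.e. $r>\frac73$. Together with Theorem 1, (S) has at most one solution for all $A,d_2$ iff $B\le C\le\frac73B$. $\blacksquare$
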